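# Deciding superdeterminism of a deterministic context-free language

## Theorem A: superdeterminism of $L(D)$ encodes halting

**Theorem A.** There is an algorithm that, given a two-counter machine $C$, constructs a deterministic pushdown automaton (dpda) $D$ without $\epsilon$-moves such that $L(D)$ (acceptance by final state) is superdeterministic if and only if $C$ halts when started with zero counters. Hence it is undecidable whether $L(D)$ is superdeterministic.

The theorem answers a question posed in "Alternate Stacking Technique Revisited: Inclusion Problem of Superdeterministic Pushdown Automata": "It is not known if it is decidable whether a deterministic context-free language is superdeterministic." The input is a dpda $D$ over an alphabet $\Sigma$ that accepts by final state. The question is whether the language $L(D)$ can be accepted, possibly with the help of an end-marker, by some machine of a special kind called an SPDA. The answer is no, there is no such decision procedure.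

The question is about the language and not about the machine $D$. Whether a given dpda is itself superdeterministic is decidable; we use this as a known fact. For arbitrary context-free languages it is known that superdeterminism of the language is undecidable. Theorem A concerns the case in between: languages of deterministic machines, given by such a machine.

A stronger statement, Theorem B, comes at the end. It says that the problem remains undecidable for $\epsilon$-free dpda's over two letters, that it is $\Sigma^0_1$-complete (recursively enumerable, and as hard as halting), and that no recursive function bounds the size of the SPDA in terms of the size of $D$.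

The "hence" in Theorem A uses Minsky's theorem (*Computation: Finite and Infinite Machines*, 1967): halting of two-counter machines started with zero counters is undecidable. Everything else in Theorem A is proved below.

## Machines whose height change depends only on state and input

A dpda is $M=(Q,\Sigma,\Gamma,\delta,q_0,Z_0)$ with finite state set $Q$, input alphabet $\Sigma$, stack alphabet $\Gamma$, initial state $q_0$ and initial stack symbol $Z_0$. A move reads one input letter or $\epsilon$, pops the top stack symbol, and pushes a string; so a move lowers the stack height by at most one. Determinism means that in every configuration at most one move is possible on each letter, and if an $\epsilon$-move is possible then no reading move is. Following Greibach and Friedman, there are no moves on an empty stack.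

A configuration is $c=(q,y)$ with $q\in Q$, $y\in\Gamma^*$; we put $\mathrm{state}(c)=q$ and $|c|=|y|$, the height. We write $c\xrightarrow{w}c'$ if $M$ can go from $c$ to $c'$ while reading $w$. A configuration is accessible if it is reachable from $(q_0,Z_0)$. Acceptance by empty store means
$$L(M)=\{w\in\Sigma^*:(q_0,Z_0)\xrightarrow{w}(q,\epsilon)\text{ for some }q\in Q\}.$$
For the input $D$ of our problem, acceptance is by final state, as usual for deterministic context-free languages. I will say which acceptance is meant whenever it matters.

**Definition (reading mode, finite delay).** A configuration is in reading mode if no $\epsilon$-move applies to it; this includes all configurations with empty stack. $M$ is of finite delay $d$ if from no accessible configuration it can make more than $d$ consecutive $\epsilon$-moves.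

*Example.* Let $M$ have initial state $p$, a second state $t$, a single stack symbol $Z$, and these moves: in $p$, letter $a$ pushes one more $Z$; in $p$, letter $b$ pops and goes to $t$; in $t$, an $\epsilon$-move pops and stays in $t$. By empty store $M$ accepts $a^*b$. After $a^nb$ the configuration $(t,Z^n)$ is reached, from which $n$ consecutive $\epsilon$-moves are made, so $M$ is not of finite delay. The configurations $(p,Z^n)$ and $(t,\epsilon)$ are in reading mode; $(t,Z^n)$ with $n\ge1$ is not.

**Definition (SPDA).** A dpda $M$ of finite delay is superdeterministic, an SPDA, if the following holds. Let $c_1,c_2$ be accessible configurations in reading mode with $\mathrm{state}(c_1)=\mathrm{state}(c_2)$, let $w\in\Sigma^*$, and suppose $c_1\xrightarrow{w}c_1'$ and $c_2\xrightarrow{w}c_2'$ with $c_1',c_2'$ in reading mode. Then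
$$\mathrm{state}(c_1')=\mathrm{state}(c_2')\quad\text{and}\quad |c_1'|-|c_1|=|c_2'|-|c_2|. \tag{1}$$

In words: the stack content may decide *whether* a word can be read, but not which state the machine is in afterwards, nor how the height has changed.

**Definition (superdeterministic language).** A language $L\subseteq\Sigma^*$ is superdeterministic if there is an SPDA $M$ over $\Sigma$ with $L=L(M)$, or there is an SPDA $M$ over $\Sigma\cup\{\$\}$, where $\$\notin\Sigma$ is a new end-marker, with $L\$=L(M)$.

The end-marker matters. Since nothing moves on an empty stack, a language accepted by a dpda by empty store is prefix-free; so $\{a,aa\}$ is accepted by no dpda by empty store, whereas $\{a,aa\}\$$ is accepted by an SPDA that keeps one stack symbol and pops it on $\$$ at the right moments.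

To show that a machine is an SPDA we shall always use the following local condition.

**Definition (uniform).** A dpda is uniform if it has no $\epsilon$-moves and satisfies

> (U) for each state $q$ and letter $y$, all moves for $(q,y)$, over all top symbols, have the same target state and the same height change.

*Example.* For $\{a^nb^n:n\ge1\}$ take states $p_0$ (initial), $p$, $t$, stack symbols $Z$ (initial), $A$. In $p_0$, letter $a$ with top $Z$ replaces $Z$ by $A$ and goes to $p$. In $p$, letter $a$ with top $A$ pushes $A$. In $p$ or $t$, letter $b$ with top $A$ pops and goes to $t$. After $a^n$ the stack is $A^n$, and the store becomes empty exactly after $a^nb^n$. For each state and letter there is at most one move, so the machine is uniform.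

**Lemma 1.** Every uniform dpda is an SPDA.

*Proof.* There are no $\epsilon$-moves, so the delay is $0$, every configuration is in reading mode, and reading $w$ takes exactly $|w|$ moves. We show (1) by induction on $|w|$. For $w=\epsilon$ it is trivial. If $w=w'y$ with a letter $y$, then after reading $w'$ the two computations are in the same state and have had the same height change. The next move of each is a move for this common state and the letter $y$, so by (U) the two moves have the same target state and the same height change. $\square$

To show that no SPDA exists we need to speak about "the" configuration after a prefix.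

**Lemma 2.** Let the dpda $M'$ accept $L'$ by empty store, and let $v$ be a prefix of a word of $L'$.

1. There is exactly one reading-mode configuration reached from the initial configuration by reading $v$. Call it $c(v)$.
2. If $vz$ is a prefix of a word of $L'$, then $c(v)\xrightarrow{z}c(vz)$.
3. For every word $z$: $vz\in L'$ if and only if $c(v)\xrightarrow{z}(q,\epsilon)$ for some state $q$.

*Proof.* The configurations reached after reading exactly $v$ follow each other by $\epsilon$-moves, by determinism. One in reading mode has no successor by an $\epsilon$-move, so it is the last of them; hence there is at most one. For existence let $vz\in L'$ and look at an accepting computation. If $z\neq\epsilon$, take the configuration from which the first letter of $z$ is read: a reading move applies there, so no $\epsilon$-move does. If $z=\epsilon$, take the final configuration, which has empty stack. This proves 1 and shows that $c(v)$ lies on the accepting computation of every word of $L'$ with prefix $v$. For 2, let $vzz'\in L'$; both $c(v)$ and $c(vz)$ lie on its accepting computation, $c(v)$ not later than $c(vz)$. For 3, if $vz\in L'$ then by 2 $c(v)\xrightarrow{z}c(vz)$, and $c(vz)$ has empty stack by the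 case $z=\epsilon$ just treated. Conversely, if $c(v)\xrightarrow{z}(q,\epsilon)$ then $M'$ accepts $vz$, because $c(v)$ is reached from the initial configuration by reading $v$. $\square$

## A visible choice bit costs nothing

A pushdown store can compare neighboring blocks in pairs. Suppose a computation is a sequence of numbers $N_1,N_2,N_3,\dots$ with $N_{t+1}=f(N_t)$, written as $a^{N_1}\#a^{N_2}\#a^{N_3}\#\cdots$. One deterministic machine can check the pairs $(N_1,N_2),(N_3,N_4),\dots$; call its language $L_1$. Another can check that the first block is $a^{N_1}$ and then the pairs $(N_2,N_3),(N_4,N_5),\dots$; call its language $L_2$. A word that both machines are still willing to read must follow the true computation. So the halting problem sits in the common prefixes of $L_1$ and $L_2$, and we want to bring it into a *single* deterministic language.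

The first thing one would try is to let the input announce which of the two checks is to be performed:
$$\{\,y\,w\dashv\,!\ :\ y\in\{1,2\},\ w\in L_y\}.$$
This fails completely. If each $L_y$ is checked by a uniform machine (ours will be), let the machine go, on the first letter $y$, into a state that belongs to the checker for $L_y$. The target state depends on the input letter only, so (U) is respected, and the language is superdeterministic whatever the computation does. The exact point of failure: condition (1) compares only configurations with *equal states*, and the two announcements may lead to different states.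

So the choice bit must be hidden from the finite control. Writing a long word $x\in\{1,2\}^n$ on the stack and using its last letter as the bit does not help, since the control can remember the last letter; the same is true for any position fixed in advance. But a machine with state set $Q$ cannot remember all of $x$ once $2^n>|Q|$. So the input should first give $x$, and only *afterwards* select the position $j$ whose letter $x_j$ counts.

## Selector languages and the transfer of height bounds

Let $\Sigma=\{1,2,s,a,\#,\vdash,\dashv,!\}$. For $L_1,L_2\subseteq\{a,\#\}^*$ define the selector language
$$S(L_1,L_2)=\{\,x\,s^{n-j}\vdash w\dashv s^{j-1}\,!\ :\ n\ge1,\ x=x_1\cdots x_n\in\{1,2\}^n,\ 1\le j\le n,\ w\in L_{x_j}\}.$$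
One thinks of $x$ being stacked; $s^{n-j}$ pops down to $x_j$; then $w$ is checked according to $x_j$; then the rest is popped. A word of $S(L_1,L_2)$ determines $x$ (its longest prefix in $\{1,2\}^*$), $n$, $j$ and $w$. So for given $x$, $j$ and $w\in\{a,\#\}^*$, the word $x\,s^{n-j}\vdash w\dashv s^{j-1}\,!$ is in $S(L_1,L_2)$ if and only if $w\in L_{x_j}$.

**A case where an SPDA exists.** Let $L_1=\{a\}$, $L_2=\{aa\}$. The obvious machine looks at the top symbol on reading $\vdash$ and branches into two states; this violates (1). But we may postpone looking. Stack $x$ above a bottom symbol $Z$ in state $p$, pop on $s$ into state $\sigma$, go on $\vdash$ to a state $[\epsilon]$, and record $w$ in the control: $[\epsilon]\to[a]\to[aa]$, stack unchanged, top in $\{1,2\}$. On $\dashv$ pop: from $[a]$ only with top $1$, from $[aa]$ only with top $2$, in both cases to a state $\tau$. In $\tau$, pop $1$ or $2$ on $s$, and pop $Z$ on $!$. This machine is uniform and accepts $S(L_1,L_2)$ by empty store. The control carries both alternatives at once, which is possible because only finitely many words $w$ have to be remembered.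

**A case where no SPDA exists.** Let $L_1=\{a^k\#a^k\#:k\ge0\}$ and $L_2=\{a^k\#:k\ge0\}$. The selector language is deterministic context-free: on $\vdash$ branch on the top symbol, then in mode 1 push the first block and match it with the second, in mode 2 just wait for $\#$. Intuitively no SPDA exists because after $a^k\#$ mode 1 must have a high stack (the number $k$ has to be stored) and mode 2 must have a low one (the word can end within boundedly many letters), while (1) ties the two heights together. The next lemma makes this precise. Write $\mathrm{Pref}(L_1)$ for the set of prefixes of words of $L_1$, and say that $L_1$ separates $u$ and $u'$ if for some $z\in\{a,\#\}^*$ exactly one of $uz,u'z$ is in $L_1$.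

**Lemma 3 (transfer).** Let $L_1,L_2\subseteq\{a,\#\}^*$ be nonempty. Suppose there is an infinite set $U\subseteq L_2\cap\mathrm{Pref}(L_1)$ any two distinct words of which are separated by $L_1$. Then $S(L_1,L_2)$ is not superdeterministic.

*Proof.* Put $S=S(L_1,L_2)$ and suppose $M'$ is an SPDA of delay $d$ with state set $Q$ and $L(M')=Se$, where $e=\epsilon$ or $e=\$$. We use the configurations $c(v)$ of Lemma 2 for $L'=Se$.

**Step 1: two stacked words that the control confuses.** Take $n\ge1$ with $2^n>|Q|$. Every $x\in\{1,2\}^n$ is a prefix of a word of $S$, since $L_1$ and $L_2$ are nonempty; so $c(x)$ exists. By the pigeonhole principle there are $x\neq x'$ in $\{1,2\}^n$ with $\mathrm{state}(c(x))=\mathrm{state}(c(x'))$. Choose $j$ with $x_j\ne x'_j$; exchanging names if necessary, $x_j=1$ and $x'_j=2$. For $u\in U$ put $v_u=s^{n-j}\vdash u$.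

**Step 2: in mode 2 the height is bounded, because the word can end soon.** As $u\in L_2$ and $x'_j=2$, we have $x'v_u\dashv s^{j-1}\,!\,e\in Se$. So from $c(x'v_u)$, which is in reading mode, $M'$ empties its stack while reading at most $1+(j-1)+1+1\le n+2$ letters. It starts with a reading move, and after each reading move there are at most $d$ $\epsilon$-moves. So there are at most $(n+2)(d+1)$ moves, each lowering the height by at most one, and
$$|c(x'v_u)|\le B:=(n+2)(d+1)\qquad\text{for all }u\in U.$$

**Step 3: superdeterminism carries the bound over to mode 1.** As $u$ is a prefix of a word of $L_1$ and $x_j=1$, the word $xv_u$ is a prefix of a word of $Se$, so $c(xv_u)$ exists. By Lemma 2, $c(x)\xrightarrow{v_u}c(xv_u)$ and $c(x')\xrightarrow{v_u}c(x'v_u)$. All four configurations are accessible and in reading mode, and $c(x),c(x')$ have the same state. By (1),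
$$|c(xv_u)|=|c(x)|+|c(x'v_u)|-|c(x')|\le|c(x)|+B. \tag{2}$$

**Step 4: boundedly high stacks cannot tell infinitely many $u$ apart.** The right side of (2) does not depend on $u$, and there are only finitely many configurations of bounded height. As $U$ is infinite, $c(xv_u)=c(xv_{u'})$ for some distinct $u,u'\in U$. For every $z\in\{a,\#\}^*$, using Lemma 2(3) in the second and fourth equivalence,
$$\begin{aligned}uz\in L_1&\iff xv_u\,z\dashv s^{j-1}\,!\,e\in Se\\&\iff\text{from }c(xv_u)\text{ the word }z\dashv s^{j-1}\,!\,e\text{ leads to an empty stack}\\&\iff\text{from }c(xv_{u'})\text{ the word }z\dashv s^{j-1}\,!\,e\text{ leads to an empty stack}\\&\iff xv_{u'}\,z\dashv s^{j-1}\,!\,e\in Se\\&\iff u'z\in L_1.\end{aligned}$$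
So $L_1$ does not separate $u$ and $u'$, a contradiction. $\square$

In the second small case take $U=\{a^k\#:k\ge0\}$. It lies in $L_2\cap\mathrm{Pref}(L_1)$, and for $k\ne k'$ the word $z=a^k\#$ separates $a^k\#$ from $a^{k'}\#$. So $S(L_1,L_2)$ is not superdeterministic.

These two cases show the mechanism of the proof. If both modes stay alive on finitely many words only, the control can carry both alternatives. If they stay alive together on infinitely many words, and mode 1 has to remember these words while mode 2 may end, there is no SPDA. It remains to choose $L_1$ and $L_2$ so that the common prefixes spell the computation of $C$.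

## Two-counter machines as multiplication by fractions

**Purpose.** We turn the run of $C$ into a strictly increasing sequence of numbers $N_1<N_2<\cdots$ in which each term arises from the previous one by multiplication by a fraction that depends only on a residue class. A single stack can check such a multiplication.

$C$ has labels $0,1,\dots,m$ with $m\ge1$, where $0$ means halt. The instruction at a label $l\ge1$ is either "$\mathrm{INC}_j$, goto $l'$" or "if $c_j=0$ goto $l'$, else decrement $c_j$ and goto $l''$", with $j\in\{1,2\}$. It starts at label $1$ with $c_1=c_2=0$.

Put $e_1=2$, $e_2=3$. Let $\pi_0,\dots,\pi_m\ge5$ be distinct primes, $\rho$ a prime with $\rho>3\max_l\pi_l$, and $P=6\pi_0\cdots\pi_m$. We encode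

> label $l$, counters $x_1,x_2$, after $t$ steps, by $N=2^{x_1}3^{x_2}\pi_l\rho^t$.

For $0\le r<P$ let $l(r)$ be the least $l$ with $\pi_l\mid r$, if there is one, and let $R=\{r:l(r)\text{ is defined and }\ge1\}$. Since $l(0)=0$, we have $0\notin R$. For $r\in R$ and $l=l(r)$ let

- $(\alpha_r,\beta_r)=(\rho\,\pi_{l'}e_j,\ \pi_l)$ if instruction $l$ is $\mathrm{INC}_j$, goto $l'$;
- $(\alpha_r,\beta_r)=(\rho\,\pi_{l'},\ \pi_l)$ if it is a test of $c_j$ and $e_j\nmid r$;
- $(\alpha_r,\beta_r)=(\rho\,\pi_{l''},\ \pi_le_j)$ if it is a test of $c_j$ and $e_j\mid r$.

In each case $\beta_r\mid P$ and $\beta_r\mid r$ (in the third case because $\pi_l$ and $e_j$ are distinct primes dividing $r$). Moreover $\alpha_r\ge5\rho>3\max_l\pi_l\ge\beta_r\ge1$. Define a partial function $f$ on $\mathbb N$: if $N\equiv r\pmod P$ with $r\in R$, then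
$$f(N)=\alpha_r\cdot\frac{N}{\beta_r};$$
otherwise $f(N)$ is undefined. The value is an integer, since $\beta_r$ divides $P$ and $r$, hence $N$. Since $0\notin\mathrm{dom}f$ and $\alpha_r>\beta_r$, we have $f(N)>N$ on $\mathrm{dom}f$. Let $N_1=\pi_1$, and $N_{t+1}=f(N_t)$ as long as this is defined.

**Lemma 4.** The trajectory $N_1<N_2<\cdots$ is finite if and only if $C$ halts.

*Proof.* Let $N=2^{x_1}3^{x_2}\pi_l\rho^t$ and $r=N\bmod P$. Each $\pi_i$ and each $e_j$ divides $P$, so it divides $r$ if and only if it divides $N$. As $2,3,\rho,\pi_0,\dots,\pi_m$ are distinct primes, $\pi_i\mid r$ holds only for $i=l$, so $l(r)=l$; and $e_j\mid r$ iff $x_j\ge1$. Hence $N\in\mathrm{dom}f$ iff $l\ne0$. In that case $f(N)$ encodes the next configuration: the division by $\beta_r$ removes $\pi_l$, and also one factor $e_j$ in the case of a decrement; the multiplication by $\alpha_r$ inserts the prime of the next label, one factor $\rho$, and one factor $e_j$ in the case of an increment. Since $N_1=\pi_1$ encodes the start, $N_t$ encodes the configuration after $t-1$ steps, and the trajectory stops exactly when label $0$ is reached. $\square$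

*Example.* Let $m=1$, $\pi_0=5$, $\pi_1=7$, $\rho=23$, so $P=210$ and $N_1=7$.

- "1: $\mathrm{INC}_1$, goto $0$." Here $(\alpha_7,\beta_7)=(23\cdot5\cdot2,\,7)=(230,7)$, so $N_2=230$. As $230\bmod210=20$ is divisible by $\pi_0=5$, $f(230)$ is undefined. The trajectory is $7,230$.
- "1: $\mathrm{INC}_1$, goto $1$." Here $\alpha_r=23\cdot7\cdot2=322$, $\beta_r=7$, and $N_{t+1}=46N_t$; the trajectory $7,322,14812,\dots$ is infinite.
- "1: if $c_1=0$ goto $1$, else decrement $c_1$ and goto $0$." The machine loops in one configuration, and $N_{t+1}=23N_t$. Without the factor $\rho^t$ all $N_t$ would be $7$. We shall need distinct $N_t$ in order to separate words, and the factor $\rho$ provides them.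

## The language $L$ and the dpda $D$

Let
$$K=\{a^N\#a^{f(N)}\#:N\in\mathrm{dom}f\},\qquad L_1=K^*,\qquad L_2=a^{N_1}\#K^*,\qquad L=S(L_1,L_2).$$

**Purpose.** We construct from $C$ a dpda $D$ without $\epsilon$-moves that accepts $L$ by final state.

The stack alphabet is $\{Z,1,2,A\}$ with initial symbol $Z$; stacks are written with the top at the right. The states are $p$ (initial), $\sigma$, $\tau$, $q_f$ (the only final state), $(i,k)$ for $0\le k\le N_1$, $(u,r)$ for $0\le r<P$, and $(c,r,g)$ for $r\in R$, $0\le g<\alpha_r$. Here $i$, $u$, $c$ are just letters naming three phases: the initial block of mode 2, pushing ("up") the first block of a pair, and comparing with the second. The moves are the following and no others.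

1. $p$, letter $y\in\{1,2\}$, top in $\{Z,1,2\}$: push $y$; go to $p$.
2. $p$ or $\sigma$, letter $s$, top in $\{1,2\}$: pop; go to $\sigma$.
3. $p$ or $\sigma$, letter $\vdash$, stack unchanged: if the top is $1$ go to $(u,0)$; if the top is $2$ go to $(i,0)$.
4. $(i,k)$ with $k<N_1$, letter $a$, top in $\{1,2\}$: unchanged; go to $(i,k+1)$. $(i,N_1)$, letter $\#$, top in $\{1,2\}$: unchanged; go to $(u,0)$.
5. $(u,r)$, letter $a$, top in $\{1,2,A\}$: push $A$; go to $(u,r+1\bmod P)$.
6. $(u,r)$ with $r\in R$, letter $\#$, top in $\{1,2,A\}$: unchanged; go to $(c,r,0)$.
7. $(c,r,g)$, letter $a$: if $g<\beta_r$, top $A$: pop; go to $(c,r,g+1\bmod\alpha_r)$. If $g\ge\beta_r$, top in $\{1,2,A\}$: unchanged; go to $(c,r,g+1\bmod\alpha_r)$.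
8. $(c,r,0)$, letter $\#$, top in $\{1,2\}$: unchanged; go to $(u,0)$.
9. $(u,0)$, letter $\dashv$, top in $\{1,2\}$: pop; go to $\tau$.
10. $\tau$, letter $s$, top in $\{1,2\}$: pop; go to $\tau$. $\tau$, letter $!$, top $Z$: pop; go to $q_f$.

For each state, letter and top symbol there is at most one move, so this is a dpda. The algorithm that produces it needs only the finite data $N_1,P,R,\alpha_r,\beta_r$, and does not need to know whether $C$ halts. Note also that $D$ is never an SPDA: $(p,Z1)$ and $(p,Z2)$ have the same state, and $\vdash$ leads from them to different states.

Moves 5–8 form the gadget that checks one pair of blocks. In the comparing phase the machine runs through cycles of $\alpha_r$ letters $a$, and in each cycle the first $\beta_r$ letters pop an $A$. In the example with $(\alpha_7,\beta_7)=(230,7)$ and a first block $a^7$, the first seven letters of the second block remove all $A$'s, the next $223$ letters idle, and then the state is $(c,7,0)$ with no $A$: now $\#$ can be read, and a further $a$ cannot.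

**Lemma 5 (gadget).** Start in state $(u,0)$ with top in $\{1,2\}$ (no $A$ above it) and read $a^N\#a^\mu$. The part $a^N$ can always be read. The part $a^N\#$ can be read iff $N\in\mathrm{dom}f$. If $N\in\mathrm{dom}f$, then $a^N\#a^\mu$ can be read iff $\mu\le f(N)$, and a further $\#$ can be read iff $\mu=f(N)$; the configuration is then again the starting one.

*Proof.* After $a^N$ the state is $(u,N\bmod P)$ and there are $N$ symbols $A$. With $r=N\bmod P$, the letter $\#$ can be read iff $r\in R$, that is, iff $N\in\mathrm{dom}f$. Assume this. As long as reading continues, after $\mu$ further letters $a$ the state is $(c,r,\mu\bmod\alpha_r)$ and the number of popped $A$'s is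
$$\varphi(\mu)=\beta_r\lfloor\mu/\alpha_r\rfloor+\min(\mu\bmod\alpha_r,\ \beta_r).$$
The function $\varphi$ is nondecreasing with steps $0$ or $1$; a letter with step $0$ can always be read, and a letter with step $1$ can be read iff an $A$ is left. So $a^\mu$ can be read iff $\varphi(\mu)\le N$. Let $H=N/\beta_r$, an integer. Then $\varphi(\alpha_rH)=\beta_rH=N$, and $\varphi(\alpha_rH+1)=N+1$ because $\beta_r\ge1$ and $\alpha_r>1$. By monotonicity, $\varphi(\mu)\le N$ iff $\mu\le\alpha_rH=f(N)$. A further $\#$ needs the state $(c,r,0)$ and no $A$ left, that is, $\alpha_r\mid\mu$ and $\varphi(\mu)=N$. On multiples of $\alpha_r$ we have $\varphi(\alpha_r\nu)=\beta_r\nu$, which is strictly increasing in $\nu$, so this means $\mu=\alpha_rH=f(N)$. Move 8 then leads to $(u,0)$ with no $A$ above the symbol from $\{1,2\}$. $\square$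

For $w\in\{a,\#\}^*$ and $i\in\{1,2\}$ let $C_i(w)=(q,h)$ if $D$, after reading $\vdash$ with top $i$ and then $w$, is in state $q$ with $h$ symbols $A$ above that $i$. Let $C_i(w)$ be undefined if $w$ cannot be read. (On letters $a,\#$ the machine changes only the symbols $A$, so this does not depend on what lies below $i$.) We speak of mode $i$.

**Lemma 6.** $C_i(w)=((u,0),0)$ if and only if $w\in L_i$. Moreover $L(D)=L$ by final state, and $D$ empties its stack exactly when it enters $q_f$.

*Proof.* In mode 1 the machine starts in $(u,0)$ with no $A$, the starting configuration of the gadget. Whenever it is in a state $(u,r)$ during a pair of blocks, the number of $A$'s equals the number of letters $a$ read in the current block; so the state $(u,0)$ with no $A$ occurs only at the start of a pair. By Lemma 5 this situation holds after $w$ iff $w$ is a concatenation of words $a^N\#a^{f(N)}\#$ with $N\in\mathrm{dom}f$, that is, iff $w\in K^*=L_1$. In mode 2 the machine must first read $a^{N_1}\#$ by move 4, which brings it to the starting configuration of the gadget; before that it is in states $(i,k)$. So the situation holds iff $w\in a^{N_1}\#K^*=L_2$.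

Now follow an accepting computation of $D$. To reach $q_f$ the machine must take move 3, move 9 and the second part of move 10. Before move 3 it reads some $x\in\{1,2\}^*$ and then some $s$'s, and at move 3 the top must be a symbol $x_j$; so $n=|x|\ge1$, the number of $s$'s is $n-j$ with $1\le j\le n$, and the stack is $Zx_1\cdots x_j$. Then it reads a word $w\in\{a,\#\}^*$ and takes move 9, which requires state $(u,0)$ with top in $\{1,2\}$, that is, $C_{x_j}(w)=((u,0),0)$, that is, $w\in L_{x_j}$. The stack is now $Zx_1\cdots x_{j-1}$, and the rest must be exactly $s^{j-1}\,!$. So the word is in $L$; conversely every word of $L$ is accepted in this way. The symbol $Z$ is never pushed and is popped only by the last move, which enters $q_f$; this proves the last claim. $\square$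

## Common prefixes spell the trajectory

**Purpose.** We determine how long both modes can stay alive. Let
$$E=\{w\in\{a,\#\}^*:C_1(w)\text{ and }C_2(w)\text{ are both defined}\}.$$
This set is prefix-closed and contains $\epsilon$.

**Lemma 7.** If $w=a^{n_1}\#\cdots a^{n_b}\#a^v\in E$ with $b\ge0$, then $N_1,\dots,N_{b+1}$ exist, $n_i=N_i$ for $i\le b$, and $v\le N_{b+1}$. In particular, $E$ is finite if the trajectory is finite.

*Proof.* In mode 2 the first block must be $a^{N_1}$, or a prefix of it if $b=0$. This settles $b=0$. Let $b\ge1$; then $n_1=N_1$. Mode 1 pairs the blocks as $(1,2),(3,4),\dots$, so by Lemma 5 $n_{2i}=f(n_{2i-1})$ for $2i\le b$. Mode 2 pairs them as $(2,3),(4,5),\dots$, so $n_{2i+1}=f(n_{2i})$ for $2i+1\le b$ with $i\ge1$. By induction $n_i=N_i$ for all $i\le b$. Now look at the last complete block. If $b$ is odd, then in mode 1 it is the first block of a pair, and the $\#$ after it has been read; so $N_b\in\mathrm{dom}f$ and $v\le f(N_b)=N_{b+1}$ by Lemma 5. If $b\ge2$ is even, the same is true in mode 2. If the trajectory has $T$ terms, then $b+1\le T$, all complete blocks are determined, and $v$ is bounded, so $E$ is finite. $\square$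

*Example.* For "1: $\mathrm{INC}_1$, goto $0$" with trajectory $7,230$ the set $E$ consists of $a^v$ with $v\le7$ and $a^7\#a^v$ with $v\le230$. After $a^7\#a^{230}$ the letter $\#$ can be read in mode 1 but not in mode 2, since $230\notin\mathrm{dom}f$.

## If $C$ halts, the control can carry both modes

**Proposition 8.** If $C$ halts, there is a uniform dpda $M$ that accepts $L$ by empty store. Hence $L$ is superdeterministic.

*Proof.* By Lemma 4 the trajectory is finite, so $E$ is finite by Lemma 7.

**Step 1: a machine that postpones looking at the hidden symbol.** $M$ has the stack alphabet, initial symbol, initial state and states of $D$, and in addition a state $[w]$ for each $w\in E$. Its moves are those of $D$, except that move 3 is replaced by the first of the following, and the others are added.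

- $p$ or $\sigma$, letter $\vdash$, top in $\{1,2\}$: unchanged; go to $[\epsilon]$.
- $[w]$, letter $y\in\{a,\#\}$, if $wy\in E$: top in $\{1,2\}$: unchanged; go to $[wy]$.
- $[w]$, letter $y\in\{a,\#\}$, if $wy\notin E$: then at most one $i\in\{1,2\}$ has $C_i(wy)$ defined. If there is one, with $C_i(wy)=(q,h)$, there is a single move, with top $i$: push $A^h$ on top of $i$; go to $q$. If there is none, there is no move.
- $[w]$, letter $\dashv$, top $i\in\{1,2\}$ with $w\in L_i$: pop; go to $\tau$.

**Step 2: $M$ accepts $L$.** Before $\vdash$ the machines $M$ and $D$ do the same, and both can read $\vdash$ exactly when the top is in $\{1,2\}$. Compare them after $x\,s^{n-j}\vdash w$.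

While $w\in E$, $M$ is in $[w]$ with stack $Zx_1\cdots x_j$, and $D$ is in state $q$ with stack $Zx_1\cdots x_jA^h$, where $(q,h)=C_{x_j}(w)$. If the next letter is $y\in\{a,\#\}$ with $wy\in E$, both machines can read it and this description remains valid. If $wy\notin E$, then $M$ can read $y$ iff $C_{x_j}(wy)$ is defined, that is, iff $D$ can; then both machines are in the same configuration, in a state of $D$ other than $p,\sigma$. From such states neither machine returns to $p$ or $\sigma$ and both have the same moves, so they agree from there on. If the next letter is $\dashv$ and $w\in E$, then $M$ can read it iff $w\in L_{x_j}$, which by Lemma 6 is equivalent to $C_{x_j}(w)=((u,0),0)$, that is, to $D$ being able to take move 9; the resulting configuration is $(\tau,Zx_1\cdots x_{j-1})$ in both machines. No other letter can be read by $M$ in $[w]$, or by $D$ in the corresponding states $(i,k),(u,r),(c,r,g)$.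

So $M$ reaches $q_f$ on the same words as $D$. In $M$, too, $Z$ is popped only on $!$ when entering $q_f$, so the store is emptied exactly on the words of $L(D)=L$.

**Step 3: $M$ satisfies (U).** We go through all states and letters.

- $p$, letter $1$ or $2$: height $+1$, to $p$.
- $p$ or $\sigma$, letter $s$: $-1$, to $\sigma$. Letter $\vdash$: $0$, to $[\epsilon]$.
- $[w]$, letter $a$ or $\#$: either $0$ to $[wy]$ for both tops, or a single move, or none. Letter $\dashv$: $-1$, to $\tau$.
- $(i,k)$: height $0$, with target determined by $k$ and the letter.
- $(u,r)$: letter $a$: $+1$, to $(u,r+1\bmod P)$. Letter $\#$, if $r\in R$: $0$, to $(c,r,0)$. Letter $\dashv$, if $r=0$: $-1$, to $\tau$.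
- $(c,r,g)$: letter $a$: to $(c,r,g+1\bmod\alpha_r)$, with height change $-1$ if $g<\beta_r$ and $0$ if $g\ge\beta_r$; this depends on the state only. Letter $\#$, if $g=0$: $0$, to $(u,0)$.
- $\tau$: letter $s$: $-1$, to $\tau$. Letter $!$: $-1$, to $q_f$.

There are no $\epsilon$-moves, so $M$ is uniform, and by Lemma 1 it is an SPDA with $L(M)=L$. $\square$

The only violation of (U) in $D$ was move 3; the states $[w]$ repair it, and they are finitely many because $C$ halts.

## If $C$ does not halt, the two modes need incompatible heights

**Proposition 9.** If $C$ does not halt, $L$ is not superdeterministic.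

*Proof.* By Lemma 4 the sequence $N_1<N_2<\cdots$ is infinite. We apply Lemma 3 with the set
$$U=\{u_k:k\ge1\text{ odd}\},\qquad u_k=a^{N_1}\#a^{N_2}\#\cdots a^{N_k}\#.$$
The languages $L_1\ni\epsilon$ and $L_2\ni a^{N_1}\#$ are nonempty, and $U$ is infinite.

**Step 1: $u_k$ is complete for mode 2.** Since $k$ is odd, we can group
$$u_k=a^{N_1}\#\,(a^{N_2}\#a^{N_3}\#)\cdots(a^{N_{k-1}}\#a^{N_k}\#)\in a^{N_1}\#K^*=L_2.$$

**Step 2: $u_k$ is unfinished in mode 1.** The word $u_k\,a^{N_{k+1}}\#$ consists of the pairs $(N_1,N_2),\dots,(N_k,N_{k+1})$, so it is in $K^*=L_1$, and $u_k\in\mathrm{Pref}(L_1)$.

**Step 3: mode 1 separates the $u_k$.** Let $k<k'$ be odd and $z=a^{N_{k+1}}\#$. By Step 2, $u_kz\in L_1$. If $u_{k'}z$ were in $L_1=K^*$, then, as it has $k'+1$ blocks and $k'$ is odd, its last two blocks would form a pair; so $N_{k+1}=f(N_{k'})=N_{k'+1}$. This contradicts $N_{k+1}<N_{k'+1}$.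

By Lemma 3, $L=S(L_1,L_2)$ is not superdeterministic. $\square$

**Proof of Theorem A.** The dpda $D$ is computed from $C$, has no $\epsilon$-moves, and accepts $L$ by final state (Lemma 6). By Propositions 8 and 9, $L(D)$ is superdeterministic if and only if $C$ halts. A decision procedure for superdeterminism of $L(D)$ would decide halting of two-counter machines started with zero counters, contradicting Minsky's theorem. $\square$

## Theorem B: two letters, weaker height conditions, exact complexity

For $\kappa\ge0$ let $(H_\kappa)$ be the following weakening of superdeterminism for finite-delay dpda's: under the hypotheses of the SPDA condition one requires only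
$$\bigl|(|c_1'|-|c_1|)-(|c_2'|-|c_2|)\bigr|\le\kappa, \tag{3}$$
and nothing about the states of $c_1',c_2'$. Every SPDA satisfies $(H_0)$.

**Theorem B.**

1. (*Robustness, two letters.*) Let $\mathcal C$ be any class of languages such that (i) every language over $\{0,1\}$ accepted by empty store by a uniform dpda is in $\mathcal C$, and (ii) for every $L'\in\mathcal C$ over $\{0,1\}$, $L'$ or $L'\$$ is accepted by empty store by a finite-delay dpda satisfying $(H_\kappa)$ for some $\kappa$. Then "$L(D)\in\mathcal C$?" is undecidable, in fact $\Sigma^0_1$-hard, for $\epsilon$-free dpda's $D$ over $\{0,1\}$ that have prefix-free language and accept the same language by final state and by empty store. This applies in particular to $\mathcal C=$ the superdeterministic languages.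
2. (*Sharpness in the alphabet.*) Over a one-letter alphabet every dpda language is superdeterministic, so two letters are optimal.
3. (*Exact complexity.*) $\{D:L(D)\text{ superdeterministic}\}$ is $\Sigma^0_1$-complete: recursively enumerable and not recursive.
4. (*Non-recursive succinctness.*) There is no recursive $g$ such that for every $\epsilon$-free dpda $D$ with $L(D)$ superdeterministic, some SPDA of size at most $g(|D|)$ accepts $L(D)$ or $L(D)\$$.

### Coding eight letters by three bits (part 1)

The alphabet $\Sigma$ has exactly eight letters. Let $\theta:\Sigma\to\{0,1\}^3$ be a bijection, extended to a homomorphism; it is injective on $\Sigma^*$.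

**Step 1: machines for coded languages.** For an $\epsilon$-free dpda $N$ over $\Sigma$ let $N_\theta$ have states $(q,b)$ with $q$ a state of $N$ and $b\in\{0,1\}^{\le2}$, and initial state $(q_0,\epsilon)$. If $|b|<2$, reading a bit $y$ with any top symbol leads to $(q,by)$ with the stack unchanged. If $|b|=2$, reading $y$ performs the move of $N$ for $(q,\theta^{-1}(by))$ and the given top symbol, if it is defined, and goes to $(q',\epsilon)$, where $q'$ is the target state of that move. Final states are the $(q,\epsilon)$ with $q$ final.

A word accepted by final state ends in a state $(q,\epsilon)$, so its length is a multiple of three and it is $\theta(w)$ for a unique $w$; and $N_\theta$ on $\theta(w)$ does what $N$ does on $w$. For empty store the same holds, because the stack changes only at the ends of code blocks and there are no moves on the empty stack. So $N_\theta$ accepts the $\theta$-image of the language of $N$, both for final state and for empty store. If $N$ is uniform, so is $N_\theta$: for $|b|<2$ the target is $(q,by)$ with height change $0$ for all tops, and for $|b|=2$ property (U) is inherited from $N$.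

**Step 2: $D_\theta$ has the required form.** By Lemma 6, $D$ accepts $L$ by final state and also by empty store, so $D_\theta$ accepts $\theta(L)$ in both ways; it is $\epsilon$-free. The language $\theta(L)$ is prefix-free: if $\theta(w)$ is a prefix of $\theta(w')$ with $w,w'\in L$, then $w$ is a prefix of $w'$, since all code words have length three; and each word of $L$ contains exactly one $!$, at its end, so $w=w'$.

**Step 3: the halting case.** If $C$ halts, the machine $M$ of Proposition 8 is uniform and accepts $L$ by empty store; so $M_\theta$ is uniform and accepts $\theta(L)$ by empty store, and $\theta(L)\in\mathcal C$ by (i).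

**Step 4: the non-halting case.** We need Lemma 3 for coded words and the weaker condition $(H_\kappa)$.

**Lemma 10.** Let $L_1,L_2\subseteq\{a,\#\}^*$ be nonempty, and let $U\subseteq L_2\cap\mathrm{Pref}(L_1)$ be infinite such that $L_1$ separates any two distinct words of $U$. Then for no $\kappa\ge0$ and $e\in\{\epsilon,\$\}$ is $\theta(S(L_1,L_2))e$ accepted by empty store by a finite-delay dpda satisfying $(H_\kappa)$.

*Proof.* Let $S=S(L_1,L_2)$, and suppose $M'$ is such a dpda, with delay $d$ and state set $Q$. Lemma 2 holds for every dpda; we use it for $L'=\theta(S)e$. Take $n\ge1$ with $2^n>|Q|$. The configurations $c(\theta(x))$, $x\in\{1,2\}^n$, exist, and by the pigeonhole principle there are $x\ne x'$ with $\mathrm{state}(c(\theta(x)))=\mathrm{state}(c(\theta(x')))$. As before choose $j$ with $x_j=1$, $x'_j=2$ and put $v_u=s^{n-j}\vdash u$ for $u\in U$.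

Since $u\in L_2$, the word $\theta(x'v_u\dashv s^{j-1}\,!)e$ is in $\theta(S)e$. From the reading-mode configuration $c(\theta(x'v_u))$, $M'$ empties its stack while reading at most $3(j+1)+1\le3(n+1)+1$ letters, so
$$|c(\theta(x'v_u))|\le B':=(3(n+1)+1)(d+1).$$
Since $u\in\mathrm{Pref}(L_1)$, $c(\theta(xv_u))$ exists. Now (3), applied to $c(\theta(x))$, $c(\theta(x'))$ and the word $\theta(v_u)$, gives
$$|c(\theta(xv_u))|\le|c(\theta(x))|+|c(\theta(x'v_u))|-|c(\theta(x'))|+\kappa\le|c(\theta(x))|+B'+\kappa.$$
This does not depend on $u$, so $c(\theta(xv_u))=c(\theta(xv_{u'}))$ for some distinct $u,u'\in U$. For every $z\in\{a,\#\}^*$, by injectivity of $\theta$, $uz\in L_1$ iff $\theta(xv_u)\,\theta(z\dashv s^{j-1}\,!)e\in\theta(S)e$, and by Lemma 2(3) this holds iff $\theta(z\dashv s^{j-1}\,!)e$ leads from $c(\theta(xv_u))$ to an empty stack. The same is true for $u'$, with the same configuration. So $L_1$ does not separate $u$ and $u'$, a contradiction. $\square$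

The condition on states in (1) has not been used: the only equality of states that the argument needs is the one for $c(\theta(x))$ and $c(\theta(x'))$, and it comes from the pigeonhole principle.

If $C$ does not halt, the set $U$ of Proposition 9 satisfies the hypotheses of Lemma 10, so neither $\theta(L)$ nor $\theta(L)\$$ is accepted by empty store by a finite-delay dpda with $(H_\kappa)$ for any $\kappa$. By (ii), $\theta(L)\notin\mathcal C$.

**Step 5: conclusion of part 1.** $L(D_\theta)=\theta(L)\in\mathcal C$ iff $C$ halts. So halting of two-counter machines, a $\Sigma^0_1$-hard problem by Minsky's theorem, reduces to "$L(D)\in\mathcal C$?". The superdeterministic languages satisfy (i) by Lemma 1, and (ii) with $\kappa=0$ by definition. This proves part 1. $\square$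

### One letter (part 2)

A context-free language over one letter is regular (Ginsburg and Rice, J. ACM 9, 1962). For any regular $S$ with complete deterministic finite automaton $(Q,\Sigma,\cdot,q_0,F)$ take the dpda with the single stack symbol $Z$ and the moves $(q,y,Z)\to(q\cdot y,Z)$ for $y\in\Sigma$, and $(q,\$,Z)\to(q,\epsilon)$ for $q\in F$. It has no $\epsilon$-moves and at most one move for each state and letter, so it is uniform, hence an SPDA by Lemma 1. By empty store it accepts $S\$$. So over one letter every dpda language is superdeterministic and the question is trivial. $\square$

### Enumerating SPDAs (part 3)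

Hardness is part 1. For recursive enumerability, let $D$ be a dpda over an alphabet $\Sigma$. Enumerate, up to renaming of states and stack symbols, all dpda's $M$ over $\Sigma$ and over $\Sigma\cup\{\$\}$, and do the following for each.

**Step 1: is $M$ an SPDA?** This is decidable, by the known fact mentioned after Theorem A. If not, go on to the next machine.

**Step 2: convert to final states.** Add a new bottom symbol $\bot$, which is the new initial symbol, a new initial state with an $\epsilon$-move that pushes $Z_0$ on top of $\bot$ and goes to $q_0$, and a new final state, the only one, without moves, which is entered from every state of $M$ by an $\epsilon$-move when the top is $\bot$. Since $M$ has no moves with top $\bot$, the result is deterministic, and it accepts by final state exactly the words on which $M$ empties its store.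

**Step 3: compare.** Test $L(M)=L(D)$ if $M$ is over $\Sigma$, and $L(M)=L(D)\$$ if $M$ is over $\Sigma\cup\{\$\}$. A dpda for $L(D)\$$ is effectively available (Ginsburg and Greibach, Inform. and Control 9, 1966: effective closure of the deterministic languages under right concatenation with regular sets), and equivalence of dpda's is decidable (Sénizergues, Theoret. Comput. Sci. 251, 2001). Halt if the test succeeds.

This procedure halts on $D$ if and only if $L(D)$ is superdeterministic. So the set is recursively enumerable, and being $\Sigma^0_1$-hard it is $\Sigma^0_1$-complete and not recursive. $\square$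

### No recursive bound on the size of the SPDA (part 4)

If one could compute from $D$ a bound for the size of the SPDA's that have to be inspected, the search of part 3 would become a decision procedure. Precisely, suppose $g$ is recursive and has the property excluded in part 4. Given an $\epsilon$-free dpda $D$, apply the tests of part 3 to the finitely many (up to renaming) dpda's of size at most $g(|D|)$ over $\Sigma$ and over $\Sigma\cup\{\$\}$. If $L(D)$ is superdeterministic, some test succeeds, by the property of $g$; if some test succeeds, $L(D)$ is superdeterministic. So superdeterminism of $L(D)$ would be decidable for $\epsilon$-free $D$, contradicting Theorem A. $\square$
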